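# The modal logic of ccc forcing over models of Martin's axiom

## 1. Ccc forcing read as a modality

We read "in every ccc forcing extension" as a box and "in some ccc forcing extension" as a diamond, and ask which laws of modal logic these operators obey. Here are the notions involved.

**Ccc posets and ccc extensions.** A poset (we allow preorders) is *ccc* if all its antichains, that is, its sets of pairwise incompatible conditions, are countable. All models of ZFC below are countable. They may be ill-founded: forcing over them works as usual, with $W[G]$ the set of names modulo "some $p\in G$ forces equality". The forcing theorem holds, $W[G]$ has the same ordinals as $W$, and generic filters exist because $W$ is countable. A *ccc extension* of $W$ is a model $W[G]$ where $G$ is $W$-generic for a poset that is ccc in $W$.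

*Example.* $\mathrm{Add}(\omega,\mu)$, the finite partial functions from $\mu\times\omega$ to $2$, is ccc: among $\omega_1$ conditions, uncountably many have domains forming a $\Delta$-system and agree on the root, and any two of these are compatible. The poset of finite partial functions from $\omega$ to $\omega_1$ is not ccc: the functions $\{(0,\xi)\}$, $\xi<\omega_1$, form an antichain.

We use the following textbook facts.

- *Preservation.* Ccc forcing preserves cardinals and cofinalities.
- *Nice names.* If $P$ is ccc, each subset of $\lambda$ in the extension has a name made of $\lambda$ many countable antichains of $P$.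
- *Iteration.* Two-step iterations and finite-support iterations of ccc posets are ccc. Hence a ccc extension of a ccc extension of $W$ is a ccc extension of $W$. Also, if $P$ is ccc and $\Vdash_P$ "$E$ is ccc", with $E$ in the ground model, then $P\times E$ is ccc.
- *Product lemma.* $G\times H$ is $P\times E$-generic over $V$ iff $G$ is $P$-generic over $V$ and $H$ is $E$-generic over $V[G]$; the roles of the factors may be exchanged.
- *$\Delta$-system lemma.* If $\kappa$ is regular uncountable and $(F_\xi)_{\xi<\kappa}$ are finite sets, there are $X\subseteq\kappa$ of size $\kappa$ and $\rho$ with $F_\xi\cap F_\eta=\rho$ for distinct $\xi,\eta\in X$.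

One more fact about products will be used twice, so we prove it.

**(1)** *If $P\times E$ is ccc, then $\Vdash_E$ "$P$ is ccc".* The poset $E$ is ccc, so it preserves $\omega_1$. Suppose $e\Vdash_E$ "$(\dot p_\xi)_{\xi<\omega_1}$ is an antichain of $P$". Choose $e_\xi\le e$ and $p_\xi\in P$ with $e_\xi\Vdash\dot p_\xi=p_\xi$. If $(p_\xi,e_\xi)$ and $(p_\eta,e_\eta)$ were compatible for some $\xi\ne\eta$, then a common extension of $e_\xi,e_\eta$ would force the compatible conditions $p_\xi,p_\eta$ to be incompatible. So the pairs $(p_\xi,e_\xi)$ form an uncountable antichain of $P\times E$, a contradiction.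

**Martin's axiom.** $\mathrm{MA}_\lambda$ says: for every ccc poset and every family of at most $\lambda$ dense sets there is a filter meeting all of them. $\mathrm{MA}$ says $\mathrm{MA}_\lambda$ for all $\lambda<2^\omega$. It is a textbook fact that it suffices to consider posets of size at most $\lambda$. By Solovay–Tennenbaum, if ZFC is consistent then so is $\mathrm{ZFC}+\mathrm{MA}_{\omega_1}$.

*Example.* $\mathrm{MA}_{\omega_1}$ refutes CH. Given reals $(x_\xi)_{\xi<\omega_1}$ in $2^\omega$, apply it to the finite binary strings, with the dense sets "length at least $n$" and "differs somewhere from $x_\xi$". The union of the filter is a real different from all $x_\xi$.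

**Box and diamond.** For a sentence $\psi$ of set theory, $\Box\psi$ is the sentence "for every ccc poset $\mathbb P$, $\Vdash_{\mathbb P}\psi$", and $\Diamond\psi$ is $\neg\Box\neg\psi$. Restricting posets below conditions, we see that $W\models\Diamond\psi$ iff some ccc extension of $W$ satisfies $\psi$, and $W\models\Box\psi$ iff all of them do.

*Example.* Let $\psi$ be "$2^\omega\ge\aleph_2$". Ccc extensions keep cardinals and only add reals, so once $\psi$ holds it holds in every further ccc extension. It can be forced by $\mathrm{Add}(\omega,\omega_2)$. So every model of ZFC satisfies $\Diamond\Box\psi$.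

**Translations and validity.** A *ccc-translation* $H$ assigns a sentence of set theory to each propositional variable. It is extended to modal formulas by commuting with the Boolean connectives and by $H(\Box\varphi)=\Box H(\varphi)$, $H(\Diamond\varphi)=\Diamond H(\varphi)$. A modal formula $\varphi$ is *valid for ccc forcing at $W$* if $W\models H(\varphi)$ for every $H$, and $\mathrm{Val}(W)$ is the set of these formulas. It depends only on the theory of $W$, which is why countable models suffice.

*Example.* $\Box p\to p$ is valid at every $W$, since $W$ is a ccc extension of itself. Let $W\models\mathrm{CH}$. Then $p\to\Box p$ is not valid at $W$: take $H(p)=\mathrm{CH}$ and force with $\mathrm{Add}(\omega,\omega_2)$.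

**The modal logics.** $\mathrm{S4}$ is axiomatized by the tautologies, $\Box(p\to q)\to(\Box p\to\Box q)$, $\Box p\to p$ and $\Box p\to\Box\Box p$, with $\Diamond=\neg\Box\neg$ and the rules of modus ponens, substitution and necessitation (from $\varphi$ infer $\Box\varphi$). $\mathrm{S4.2}$ adds the axiom .2, $\Diamond\Box p\to\Box\Diamond p$; $\mathrm{S5}$ adds to $\mathrm{S4}$ the axiom $\Diamond\Box p\to p$. We evaluate formulas in Kripke models on preorders $(F,\le)$: $u\models\Box\chi$ iff $v\models\chi$ for all $v\ge u$. A preorder is *directed* if any two points have a common upper bound. Its *clusters* are the classes of the relation $u\le v\le u$.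

*Example.* On the fork $r<x$, $r<y$ with $x,y$ incomparable and $p$ true exactly at $x$, we have $r\models\Diamond\Box p$, but $y\not\models\Diamond p$, so .2 fails at $r$. On a finite directed preorder .2 never fails: if $u\models\Box p$ for some $u\ge r$ and $v\ge r$, a common upper bound of $u,v$ satisfies $p$.

**The logic over $\mathrm{MA}_{\omega_1}$.** Put
$$\mathrm{ML}_{\mathrm{ccc}}^{\mathrm{MA}_{\omega_1}}=\{\varphi:\mathrm{ZFC}+\mathrm{MA}_{\omega_1}\vdash H(\varphi)\text{ for every ccc-translation }H\}.$$
By the completeness theorem this is the intersection of $\mathrm{Val}(W)$ over all models $W$ of $\mathrm{ZFC}+\mathrm{MA}_{\omega_1}$. Every $\mathrm{Val}(W)$ contains $\mathrm{S4}$: the translated axioms are theorems of ZFC (use trivial forcing for $\Box p\to p$ and two-step iterations for $\Box p\to\Box\Box p$), and theorems of ZFC hold in all extensions. Each $\mathrm{Val}(W)$ is closed under modus ponens and substitution.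

Necessitation needs care, because $\mathrm{MA}_{\omega_1}$ is imposed on the ground model only. *Example.* In any $W$ pick a strong limit cardinal $\aleph_\lambda>2^{\omega}$ of cofinality $\omega_1$ and force with $\mathrm{Add}(\omega,\aleph_\lambda)$. As Lemma 4 below will show, the extension has $2^\omega=\aleph_\lambda$, of cofinality $\omega_1$. But $\mathrm{MA}_{\omega_1}$ implies $2^{\omega}=2^{\omega_1}$ (textbook), which has cofinality $>\omega_1$ by König. So $\mathrm{MA}_{\omega_1}$ fails there.

## 2. Which formulas are valid: S4.2

The question, raised in "On The Modal Logics of Some Set-Theoretic Constructions" (https://eprints.illc.uva.nl/id/document/2100), is: *what is the modal logic of ccc forcing under $\mathrm{MA}_{\omega_1}$*, that is, which set is $\mathrm{ML}_{\mathrm{ccc}}^{\mathrm{MA}_{\omega_1}}$?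

**Theorem 1 (assume Con(ZFC)).** $\mathrm{ML}_{\mathrm{ccc}}^{\mathrm{MA}_{\omega_1}}=\mathrm{S4.2}$. In particular this set is closed under necessitation.

**Theorem 2 (assume Con(ZFC)).**

1. Let $\kappa$ be defined in $L$ by a parameter-free formula for which $\mathrm{ZFC}+V{=}L$ proves "$\kappa$ is a regular cardinal $>\omega_1$" (for example $\aleph_2$, $\aleph_n$, $\aleph_{\omega+1}$). There is a single model $W$ of $\mathrm{ZFC}$ + full $\mathrm{MA}$ + $2^\omega=\kappa$ with $\mathrm{Val}(W)=\mathrm{S4.2}$. Hence $\mathrm{S4.2}$ is also the logic obtained when $\mathrm{ZFC}+\mathrm{MA}_{\omega_1}$ is replaced by any $T\supseteq\mathrm{ZFC}+\mathrm{MA}_{\omega_1}$ true in $W$, for example $\mathrm{ZFC}+\mathrm{MA}+2^\omega=\aleph_n$ for $2\le n<\omega$.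
2. For every $W\models\mathrm{ZFC}+\mathrm{MA}_{\omega_1}$: $\mathrm{S4.2}\subseteq\mathrm{Val}(W)\subseteq\mathrm{S5}$. Both bounds are attained by models of $\mathrm{ZFC}+\mathrm{MA}_{\omega_1}$.

## 3. The axiom .2 and its necessitation

**Proposition 3.** If $W\models\mathrm{ZFC}+\mathrm{MA}_{\omega_1}$, then $\mathrm{S4.2}\subseteq\mathrm{Val}(W)$.

**Step 1: products of ccc posets.** We recall why $\mathrm{MA}_{\omega_1}$ makes products of ccc posets ccc, a fact known from Hamkins–Löwe. First, every ccc $P$ has the property that each family $(p_\xi)_{\xi<\omega_1}$ has an uncountable pairwise compatible subfamily. Let $O_\alpha=\{q:q\le p_\xi\text{ for some }\xi>\alpha\}$, a decreasing family. There is $\alpha$ such that for all $\beta>\alpha$ each $q\in O_\alpha$ is compatible with an element of $O_\beta$. Otherwise we build increasing $\alpha_\nu$ and $q_\nu\in O_{\alpha_\nu}$ for $\nu<\omega_1$, taking suprema at limits, with $q_\nu$ incompatible with every element of $O_{\alpha_{\nu+1}}$. For $\nu<\nu'$ we have $q_{\nu'}\in O_{\alpha_{\nu'}}\subseteq O_{\alpha_{\nu+1}}$, so the $q_\nu$ form an uncountable antichain,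 a contradiction. Now work below $p_{\alpha+1}$; all conditions there lie in $O_\alpha$. For each $\beta<\omega_1$ the set of $q\le p_{\alpha+1}$ lying in $O_\beta$ is therefore dense below $p_{\alpha+1}$. A filter meeting these $\omega_1$ sets contains, after closing upward, $p_\xi$ for unboundedly many $\xi$, and these are pairwise compatible.

Let $P,Q$ be ccc and let $(p_\xi,q_\xi)$, $\xi<\omega_1$, be given. Take an uncountable $X$ with the $p_\xi$, $\xi\in X$, pairwise compatible. Since $Q$ is ccc, two of the $q_\xi$, $\xi\in X$, are compatible, and the corresponding pairs are compatible. So $P\times Q$ is ccc.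

**Step 2: every instance of .2 holds in $W$.** Let $W\models\Diamond\Box\psi$. There is a ccc poset $P\in W$ which, after restriction below a condition, forces $\Box\psi$. Let $Q$ be any ccc poset of $W$ and $H$ be $Q$-generic over $W$. By Step 1 and (1), $P$ is ccc in $W[H]$. Let $K$ be $P$-generic over $W[H]$. Then $W[H][K]=W[K][H]$, and $Q$ is ccc in $W[K]$, again by (1). Since $W[K]\models\Box\psi$, the model $W[K][H]$ satisfies $\psi$. So $W[H]\models\Diamond\psi$, and $W\models\Box\Diamond\psi$.

**Step 3: boxes of instances.** Necessitation is not available, so we must obtain $\Box\delta$ separately for $\delta=(\Diamond\Box\chi\to\Box\Diamond\chi)$. In fact $\mathrm{S4}\vdash\delta\to\Box\delta$: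

- $\neg\Diamond\Box\chi$ is equivalent to $\Box\neg\Box\chi$, which implies $\Box\Box\neg\Box\chi$, that is, $\Box\neg\Diamond\Box\chi$, and hence $\Box\delta$;
- $\Box\Diamond\chi$ implies $\Box\Box\Diamond\chi$, and hence $\Box\delta$.

Since $\delta\in\mathrm{Val}(W)$ by Step 2, also $\Box\delta\in\mathrm{Val}(W)$.

**Step 4: all of S4.2.** Let $\Theta$ be the set of $\theta$ such that $\mathrm{S4}\vdash\Box\delta_1\wedge\dots\wedge\Box\delta_n\to\theta$ for some instances $\delta_i$ of .2. It contains $\mathrm{S4}$ and .2, and it is closed under modus ponens and substitution. It is closed under necessitation: from $\mathrm{S4}\vdash\bigwedge_i\Box\delta_i\to\theta$ we get $\mathrm{S4}\vdash\bigwedge_i\Box\Box\delta_i\to\Box\theta$, and $\mathrm{S4}\vdash\Box\delta_i\to\Box\Box\delta_i$. So $\mathrm{S4.2}\subseteq\Theta$. By Step 3 and modus ponens, $\Theta\subseteq\mathrm{Val}(W)$. $\square$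

## 4. What the size of the continuum can and cannot refute

For the upper bound we must make formulas fail. Let us try small ones. We fix $k\ge1$ and let $\sigma(W')=n\bmod k$, where $2^\omega=\aleph_{\lambda+n}$ in $W'$ with $\lambda$ a limit ordinal or $0$ and $n<\omega$. For each $t<k$, "$\sigma=t$" is a sentence.

**Lemma 4.** Let $W'\models\mathrm{ZFC}$, let $\chi$ be a cardinal of $W'$ and $t<k$. In $W'$ there is $\mu=\aleph_{\lambda+t}>\chi$ with $\lambda$ a limit ordinal and $\mu^\omega=\mu$. If $E=E_0\times\mathrm{Add}(\omega,\mu)$ is ccc and $|E_0|\le\mu$, then $E$ forces $2^\omega=\mu$, hence $\sigma=t$.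

*Proof.* Iterating $\nu\mapsto2^\nu$ from $\chi+2^\omega$ through $\omega_1$ steps gives a strong limit cardinal $\aleph_\lambda>\chi+2^\omega$ of cofinality $\omega_1$. A function from $\omega$ to $\aleph_\lambda$ is bounded, and $\nu^\omega\le2^{\nu\cdot\omega}<\aleph_\lambda$ for $\nu<\aleph_\lambda$, so $\aleph_\lambda^\omega=\aleph_\lambda$. Hausdorff's formula $\aleph_{\beta+1}^\omega=\aleph_\beta^\omega\cdot\aleph_{\beta+1}$, used $t$ times, gives $\mu^\omega=\mu$ for $\mu=\aleph_{\lambda+t}$. Since $|E|=\mu$, there are at most $(\mu^\omega)^\omega=\mu$ nice names for reals, and the Cohen factor adds $\mu$ distinct reals. Cardinals are preserved, so $\mu$ is still $\aleph_{\lambda+t}$. $\square$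

*Switching.* With $k=2$, both values of $\sigma$ can be forced over every ccc extension. So $\Box\Diamond p\wedge\Box\Diamond\neg p$ is satisfied at every $W$ by $H(p)=$ "$\sigma=0$", and $p\to\Box p$ fails when $\sigma(W)=0$ (use $\neg p$ otherwise).

*A two-point chain.* Let $W\models\mathrm{MA}_{\omega_1}+2^\omega=\aleph_2$ and $H(p)=$ "$2^\omega\ge\aleph_3$". Then $W\models\Diamond\Box H(p)\wedge\neg H(p)$, so $\Diamond\Box p\to p$ is not valid at $W$.

*The first formula out of reach.* Consider
$$\text{.3:}\qquad \Diamond p\wedge\Diamond q\to\Diamond(p\wedge\Diamond q)\vee\Diamond(q\wedge\Diamond p).\tag{2}$$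
It is not in $\mathrm{S4.2}$: it fails at the bottom of the four-point diamond $0<x,y<1$, with $p$ true only at $x$ and $q$ only at $y$. To refute it over $W$ by two sentences that stay true once true, each must be forceable without the other. The sentences "$2^\omega\ge\aleph_n$" cannot do this: of any two, one implies the other. We need persistent sentences that are *independent*. The next section says exactly what is needed.

## 5. From finite directed preorders to control sentences

**Definition.** Let $W$ be a countable model of ZFC, $N<\omega$, $k\ge1$. Sentences $\psi_0,\dots,\psi_{N-1}$ form an *$(N,k)$-control system over $W$* if, with $J(W')=\{j<N:W'\models\psi_j\}$ and $\sigma$ as in Section 4 for this $k$: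

- (C1) $J(W)=\emptyset$;
- (C2) if $W'$ is a ccc extension of $W$ and $W''$ is a ccc extension of $W'$, then $J(W')\subseteq J(W'')$;
- (C3) if $W'$ is a ccc extension of $W$, $J(W')\subseteq B\subseteq N$ and $t<k$, then some ccc extension $W''$ of $W'$ has $J(W'')=B$ and $\sigma(W'')=t$.

*Examples.* For $N=0$ the empty family is a $(0,k)$-control system over every $W$, by Lemma 4 with $E_0$ trivial. If $W\models2^\omega=\aleph_2$, the sentence "$2^\omega\ge\aleph_3$" is a $(1,1)$-control system: for $k=1$ there is no condition on $\sigma$, and if $J(W')\ne B$ then $J(W')=\emptyset$, $B=\{0\}$, and $\mathrm{Add}(\omega,\omega_3)$ works. A $(2,1)$-control system refutes (2): put $H(p)=\psi_0\wedge\neg\psi_1$, $H(q)=\psi_1\wedge\neg\psi_0$. By (C1) and (C3) both are forceable over $W$, and by (C2) neither can be followed by the other.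

**Fact 5 (standard).** If $\varphi\notin\mathrm{S4.2}$, there is a Kripke model on a finite directed preorder $F$ with a least point $r$ (meaning $r\le u$ for all $u\in F$) such that $r\not\models\varphi$. If $\varphi\notin\mathrm{S5}$, there is such a model in which $F$ is a single cluster.

*Proof.* Let $r_0$ be a maximal $\mathrm{S4.2}$-consistent set containing $\neg\varphi$, and take the part of the canonical model generated by $r_0$: the points are maximal consistent sets, and $x\mathsf R y$ iff $\alpha\in y$ for all $\Box\alpha\in x$. Truth at a point is membership, and $\mathsf R$ is a preorder because of the $\mathrm{S4}$ axioms, so all points are $\mathsf R$-above $r_0$.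

It is directed. Let $x,y$ be points. If $\{\alpha:\Box\alpha\in x\}\cup\{\beta:\Box\beta\in y\}$ were inconsistent, there would be, boxes being closed under conjunction, $\Box\alpha\in x$ and $\Box\beta\in y$ with $\vdash\alpha\to\neg\beta$. Now $\Diamond\Box\alpha\in r_0$, so $\Box\Diamond\alpha\in r_0$ by .2, so $\Diamond\alpha\in y$, and with $\Box\beta\in y$ we get $\Diamond(\alpha\wedge\beta)\in y$. This contradicts $\vdash\neg(\alpha\wedge\beta)$. So this set is consistent, and a maximal consistent set extending it is above both $x$ and $y$, and so above $r_0$.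

To make it finite, rewrite $\Diamond$ as $\neg\Box\neg$ and identify points that agree on the subformulas of $\varphi$. Put $[x]\le[y]$ iff every subformula $\Box\chi$ true at $x$ is true at $y$. This is a finite preorder. If $x\mathsf R y$ and $\Box\chi\in x$, then $\Box\Box\chi\in x$, so $\Box\chi\in y$; thus $x\mathsf Ry$ implies $[x]\le[y]$, and $[r_0]$ is a least point and directedness is inherited. Give variables of $\varphi$ their old values. Truth of subformulas is preserved; only $\Box\chi$ needs an argument. If $\Box\chi\in x$ and $[x]\le[y]$, then $\Box\chi\in y$, so $\chi\in y$. If $\Box\chi\notin x$, there is $y$ with $x\mathsf Ry$ and $\chi\notin y$, and $[x]\le[y]$.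

For $\mathrm{S5}$ the canonical relation is an equivalence relation, so on the part generated by $r_0$ any two points are related, and the finite quotient is one cluster. $\square$

A control system moves through the power set of $N$, so a finite poset must be covered by a power set.

**Lemma 6.** Let $Q$ be a finite poset with least element $0$ and greatest element $1$. There are a finite set $I$ and a monotone $\pi:\mathcal P(I)\to Q$ with $\pi(\emptyset)=0$, such that whenever $\pi(X)\le y$ there is $Y\supseteq X$ with $\pi(Y)=y$.

*Proof.* Let $I$ be the set of nonempty strictly increasing sequences $(x_1<\dots<x_m)$ in $Q\setminus\{0\}$. If $X\subseteq I$ is linearly ordered by end-extension, let $\pi(X)$ be the last entry of the longest sequence in $X$, and $0$ if $X=\emptyset$. Otherwise let $\pi(X)=1$.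

Monotone: let $X\subseteq Y$. If $Y$ is linear, so is $X$, and the longest sequence of $Y$ equals or end-extends that of $X$, so its last entry is at least as large (the case $X=\emptyset$ is clear). Otherwise $\pi(Y)=1$.

Lifting: if $\pi(X)=y$ take $Y=X$. If $\pi(X)<y$, then $\pi(X)\ne1$, so $X$ is linear, with longest sequence $s$ (possibly empty). The sequence $s^\frown y$ is strictly increasing in $Q\setminus\{0\}$, so $Y=X\cup\{s^\frown y\}$ is linear and $\pi(Y)=y$. $\square$

*Example.* For the diamond, $I$ consists of $(x),(y),(1),(x,1),(y,1)$. Here $\pi(\{(x)\})=x$, and $y$ is unreachable from there: adding $(y)$ destroys linearity and gives $1$. If $Q=\{0\}$, then $I=\emptyset$.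

**Proposition 7.** Let $W$ be a countable model of ZFC and let $\varphi$ fail at a least point $r$ of a Kripke model on a finite directed preorder $F$ with valuation $V$. Let $Q$ be the poset of clusters of $F$, let $I,\pi$ be as in Lemma 6 for $Q$, let $N=|I|$ and let $k$ be the maximal size of a cluster. If there is an $(N,k)$-control system over $W$, then $\varphi\notin\mathrm{Val}(W)$.

*Proof.* The poset $Q$ has a least element $0$, the cluster of $r$, and a greatest element, being finite and directed; so Lemma 6 applies. Identify $I$ with $N$. For each cluster $c$ choose a surjection $f_c:k\to c$, with $f_0(\sigma(W))=r$. For a ccc extension $W'$ of $W$ put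
$$\mathrm{node}(W')=f_{\pi(J(W'))}(\sigma(W'))\in F.$$
Then $\mathrm{node}(W)=r$ by (C1). We need two properties.

- *Forth:* if $W''$ is a ccc extension of $W'$, then $\mathrm{node}(W')\le\mathrm{node}(W'')$, by (C2) and monotonicity of $\pi$ (points of one cluster are below each other).
- *Back:* if $\mathrm{node}(W')\le u$, some ccc extension $W''$ of $W'$ has $\mathrm{node}(W'')=u$. Let $c$ be the cluster of $u$. Then $\pi(J(W'))\le c$, so there is $B\supseteq J(W')$ with $\pi(B)=c$. Choose $t$ with $f_c(t)=u$ and apply (C3).

For $u\in F$ the statement "$\mathrm{node}=u$" is expressed by a sentence $\Phi_u$, a Boolean combination of the $\psi_j$ and the sentences "$\sigma=t$". Let $H(p)=\bigvee_{u\in V(p)}\Phi_u$. By induction on $\chi$, for all ccc extensions $W'$ of $W$,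
$$W'\models H(\chi)\iff\mathrm{node}(W')\models\chi.\tag{3}$$
For variables this is the definition, and Boolean steps are trivial. For the box, $W'\models\Box H(\chi)$ iff $W''\models H(\chi)$ for all ccc extensions $W''$ of $W'$, iff $\mathrm{node}(W'')\models\chi$ for all such $W''$, iff $u\models\chi$ for all $u\ge\mathrm{node}(W')$, by Forth and Back. The case $\Diamond$ is dual. Since $\mathrm{node}(W)=r\not\models\varphi$, (3) gives $W\not\models H(\varphi)$. $\square$

So it suffices to build one model $W$ of $\mathrm{MA}$ with $2^\omega=\kappa$ carrying $(N,k)$-control systems for all $N$ and $k$.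

## 6. Pregaps and the poset that fills them

We look for objects that a ccc poset can destroy irreversibly, but that survive in a model of MA. Throughout, $\kappa>\omega_1$ is regular.

**Definition.** A *pregap of length $\kappa$* is $g=\langle(a_\alpha,b_\alpha):\alpha<\kappa\rangle$ with $a_\alpha,b_\alpha\subseteq\omega$, $a_\alpha\cap b_\alpha=\emptyset$, and $a_\alpha\subseteq^*a_\beta$, $b_\alpha\subseteq^*b_\beta$ for $\alpha<\beta$. It is *filled* by $x\subseteq\omega$ if $a_\alpha\subseteq^*x$ and $b_\alpha\cap x$ is finite for all $\alpha$.

All $a_\alpha\cap b_\beta$ are finite: with $\gamma=\max(\alpha,\beta)$ we have $a_\alpha\subseteq^*a_\gamma$, $b_\beta\subseteq^*b_\gamma$ and $a_\gamma\cap b_\gamma=\emptyset$. Being filled is upward absolute.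

*Example.* If $a_\alpha=A$ and $b_\alpha=B$ are constant and disjoint, $A$ fills $g$. Under the same definition with length $\omega$, every pregap is filled by $x=\bigcup_n(a_n\setminus\bigcup_{m\le n}b_m)$: $a_n\setminus x\subseteq\bigcup_{m\le n}(a_n\cap b_m)$ and $b_m\cap x\subseteq\bigcup_{n<m}(a_n\cap b_m)$ are finite. An unfilled pregap of length $\kappa$ will come from Lemma 9.

**Definition.** $S(g)$ is the set of $(F,n,s)$ with $F\subseteq\kappa$ finite, $s\subseteq n<\omega$, and $a_\alpha\cap b_\beta\subseteq n$ for all $\alpha,\beta\in F$. Put $(F',n',s')\le(F,n,s)$ iff $F'\supseteq F$, $n'\ge n$, $s'\cap n=s$, and for $k\in[n,n')$: if $k\in\bigcup_{\alpha\in F}a_\alpha$ then $k\in s'$, and if $k\in\bigcup_{\alpha\in F}b_\alpha$ then $k\notin s'$.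

Here $s$ is a finite part of the future $x$, and $F$ lists the indices for which a promise is made from $n$ on. For constant $A,B$, a condition $(\{0\},n,s)$ promises $A\setminus n\subseteq x$ and $B\cap x\subseteq n$. $S(g)$ is the same poset in all models containing $g$ that are extensions of one another with the same ordinals.

**Definition.** For regular uncountable $\kappa$, a poset $R$ is $K_\kappa$ if every family $(r_\xi)_{\xi<\kappa}$ in $R$ has a pairwise compatible subfamily indexed by a set of size $\kappa$.

*Examples.* $K_{\omega_1}$ implies ccc. Posets of size $<\kappa$ are $K_\kappa$, by pigeonhole. So are $\sigma$-centered posets (countable unions of sets all of whose finite subsets have lower bounds). $\mathrm{Add}(\omega,\mu)$ is $K_\kappa$ by the $\Delta$-system lemma.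

**Lemma 8.** Let $g$ be a pregap of length $\kappa$, $\kappa>\omega_1$ regular.

(a) $S(g)$ forces that $g$ is filled.
(b) $S(g)$ is ccc.
(c) If $g$ is filled, $S(g)$ is $\sigma$-centered.
(d) If $g$ is not filled and $R$ is $K_\kappa$, then $\Vdash_R$ "$g$ is not filled".

*Proof.* (a) We check that conditions can be extended. Given $(F,n,s)$, no $k\ge n$ is in both $\bigcup_Fa_\alpha$ and $\bigcup_Fb_\alpha$. So $n$ can be increased to $n+1$: put $n$ into $s$ if $n\in\bigcup_Fa_\alpha$, and not otherwise. Given $\beta<\kappa$, increase $n$ until $a_\alpha\cap b_\beta,\ a_\beta\cap b_\alpha\subseteq n$ for all $\alpha\in F$; then $(F\cup\{\beta\},n,s)$ is a condition below $(F,n,s)$. Let $x$ be the union of the $s$ occurring in the generic filter. Every $\alpha$ lies in some $F$ of the filter, and with the corresponding $n$ we have $a_\alpha\setminus n\subseteq x$ and $b_\alpha\cap x\subseteq n$.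

(c) Let $x$ fill $g$. Let $D_{n,s}$ be the set of conditions $(F,n,s)$ with $a_\alpha\setminus n\subseteq x$ and $b_\alpha\cap x\subseteq n$ for all $\alpha\in F$. By increasing $n$, every condition extends to one in some $D_{n,s}$. If $(F_i,n,s)\in D_{n,s}$ for $i\le m$, then $(\bigcup_iF_i,n,s)$ is a condition, because $a_\alpha\setminus n\subseteq x$ and $b_\beta\cap x\subseteq n$ give $a_\alpha\cap b_\beta\subseteq n$. It is below every $(F_i,n,s)$, since $n$ does not change. So $S(g)$ is the union of the upward closures of countably many centered sets.

(b) Given $\omega_1$ conditions $(F_\xi,n_\xi,s_\xi)$, there is $\gamma<\kappa$ with all $F_\xi\subseteq\gamma$; this is where $\kappa>\omega_1$ is used. The set $x=a_\gamma$ satisfies $a_\alpha\subseteq^*x$ and $b_\alpha\cap x$ finite for all $\alpha<\gamma$. Increase $n_\xi$ so that the conditions land in sets $D_{n,s}$ defined with this $x$, as in (c). Two of them land in the same $D_{n,s}$ and are compatible.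

(d) Suppose $r\Vdash_R$ "$\dot x$ fills $g$". Choose $r_\alpha\le r$ and $m_\alpha$ with $r_\alpha\Vdash a_\alpha\setminus m_\alpha\subseteq\dot x$ and $b_\alpha\cap\dot x\subseteq m_\alpha$. Make $m_\alpha=m$ constant on a set of size $\kappa$, and apply $K_\kappa$ to get $I\subseteq\kappa$ of size $\kappa$, inside that set, with $\{r_\alpha\}_{\alpha\in I}$ pairwise compatible. For $\alpha,\beta\in I$ a common extension of $r_\alpha,r_\beta$ shows $a_\alpha\cap b_\beta\subseteq m$. Put $x=\bigcup_{\alpha\in I}(a_\alpha\setminus m)$, a set in the ground model. For $\beta<\kappa$ choose $\alpha\in I$ with $\alpha\ge\beta$. Then $a_\beta\subseteq^*a_\alpha\subseteq^*x$ and $b_\beta\subseteq^*b_\alpha$, while $b_\alpha\cap x=\emptyset$. So $x$ fills $g$, a contradiction. $\square$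

**(4)** *If $g_0,\dots,g_m$ are pregaps of length $\kappa$, then $\prod_{i\le m}S(g_i)$ is ccc.* After forcing with some of the factors, which is ccc, $\kappa$ is still regular $>\omega_1$, and the next factor is ccc by (b).

*Remark.* If $\mathrm{MA}+2^\omega=\kappa$ holds and $\omega_1<\lambda<\kappa$ with $\lambda$ regular, every pregap $g$ of length $\lambda$ is filled: apply $\mathrm{MA}_\lambda$ to $S(g)$ and the dense sets "$\beta\in F$", "$n\ge m$" from (a). Unfilled ones under MA must be at least as long as the continuum, so we use length $\kappa=2^\omega$.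

## 7. Generic pregaps are unfilled

**Definition.** $\mathbb G_\kappa$ has conditions $p=(F_p,n_p,(a^p_\alpha,b^p_\alpha)_{\alpha\in F_p})$ with $F_p\subseteq\kappa$ finite and $a^p_\alpha,b^p_\alpha\subseteq n_p$ disjoint. Put $q\le p$ iff $F_q\supseteq F_p$, $n_q\ge n_p$, $a^q_\alpha\cap n_p=a^p_\alpha$ and $b^q_\alpha\cap n_p=b^p_\alpha$ for $\alpha\in F_p$, and $a^q_\alpha\setminus n_p\subseteq a^q_\beta$, $b^q_\alpha\setminus n_p\subseteq b^q_\beta$ for $\alpha<\beta$ in $F_p$.

*Example.* Let $p$ have $F_p=\{0,1\}$, $n_p=1$, $a_0^p=\{0\}$ and the other sets empty. Then $0\in a_0\setminus a_1$ is allowed, as only numbers $\ge n_p$ are constrained. With $n_q=2$, one may put $1$ into $a_1$ alone, but $1$ into $a_0$ only together with $1$ into $a_1$.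

The order is transitive. Let $q'\le q\le p$ and $\alpha<\beta$ in $F_p$. Numbers in $[n_p,n_q)$ are handled by $q\le p$ since $q'$ agrees with $q$ below $n_q$, and numbers $\ge n_q$ by $q'\le q$. Conditions with the same $n$ that agree on the common part of their domains are compatible: their union adds no numbers to old sets. By the $\Delta$-system lemma $\mathbb G_\kappa$ is ccc. So is the finite-support product of $\omega$ copies: among $\omega_1$ conditions fix the support $D$ and the numbers $n_{p(i)}$, $i\in D$, apply the $\Delta$-system lemma to $\bigcup_{i\in D}\{i\}\times F_{p(i)}$, and fix the values on the root. Given $p$, one may increase $n_p$ adding no elements, and one may add any $\alpha$ to $F_p$ with $a_\alpha=b_\alpha=\emptyset$. So the sets $a_\alpha=\bigcup_pa^p_\alpha$, $b_\alpha=\bigcup_pb^p_\alpha$ over the generic filter form a pregap of length $\kappa$. The definition of $\mathbb G_\kappa$ is absolute.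

**Lemma 9.** If $\kappa>\omega_1$ is regular, $\mathbb G_\kappa$ forces that the generic pregap is not filled.

*Proof.* Suppose $p\Vdash$ "$\dot x$ fills it". The plan is to find two conditions that make contradictory promises about one number. For $\alpha<\kappa$ pick $p_\alpha\le p$ and $m_\alpha$ with $p_\alpha\Vdash\dot a_\alpha\setminus m_\alpha\subseteq\dot x$ and $\dot b_\alpha\cap\dot x\subseteq m_\alpha$; extending, let $\alpha\in F_{p_\alpha}$ and $n_{p_\alpha}\ge m_\alpha$. On a set of $\kappa$ many $\alpha$ the $F_{p_\alpha}$ form a $\Delta$-system with root $\rho$, $n_{p_\alpha}=n$ is constant, the $p_\alpha$ agree on $\rho$, and $\alpha>\max\rho$. Take two such, $\alpha\ne\beta$.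

Define $q$ extending $p_\alpha\cup p_\beta$, with $F_q=F_{p_\alpha}\cup F_{p_\beta}$ and $n_q=n+1$, by
$$n\in a^q_\gamma\iff\gamma\in F_{p_\alpha}\text{ and }\gamma\ge\alpha;\qquad n\in b^q_\gamma\iff\gamma\in F_{p_\beta}\text{ and }\gamma\ge\beta.$$
Since $\alpha,\beta>\max\rho$, the indices in question are not in $\rho$, so no $\gamma$ receives $n$ on both sides, and $q$ is a condition. Within $F_{p_\alpha}$ the set of $\gamma$ with $n\in a^q_\gamma$ is upward closed, and no $\gamma\in F_{p_\alpha}$ has $n\in b^q_\gamma$, since such a $\gamma$ would lie in $\rho$. So $q\le p_\alpha$, and symmetrically $q\le p_\beta$. But $q\Vdash n\in\dot a_\alpha\cap\dot b_\beta$ and $n\ge m_\alpha,m_\beta$, so $q$ forces both $n\in\dot x$ and $n\notin\dot x$. $\square$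

## 8. A model of MA that remembers generic pregaps

Let $L$ be a countable model of $\mathrm{ZFC}+V{=}L$, which exists by Con(ZFC), and let $\kappa=\aleph_\theta^L$ be as in Theorem 2(1). We need a model $W$ of $\mathrm{MA}+2^\omega=\kappa$, containing pregaps $g_i$, $i<\omega$, such that two things hold. Each $g_i$ is definable without parameters, by the same formula in all ccc extensions. And any one of $g_0,\dots,g_{N-1}$ can be left unfilled while all others are filled.

**Step 1: adding the pregaps.** Let $\mathbb G=\bigoplus_{i<\omega}\mathbb G^i$ be the finite-support product of $\omega$ copies of $\mathbb G_\kappa$, $\Gamma$ generic over $L$ with components $\Gamma_i$, and $g_i=\langle(a^i_\alpha,b^i_\alpha):\alpha<\kappa\rangle$ the pregap given by $\Gamma_i$. Let $V_1=L[\Gamma]$ and $S_i=S(g_i)$. In $V_1$, $\kappa$ is regular and $\kappa^{<\kappa}=\kappa$: $\mathbb G$ is ccc of size $\kappa$, and in $L$ we have $\kappa^{<\kappa}=\kappa$ by GCH, so for $\lambda<\kappa$ there are at most $\kappa$ nice names for functions from $\lambda$ to $\kappa$.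

**Step 2: forcing MA with explicit conditions.** We use the Solovay–Tennenbaum iteration, but in a form in which its compatibility relation is visible from outside. In $V_1$ define $R_\delta$ for $\delta\le\kappa$ by recursion. At stage $\delta<\kappa$ we shall have an ordinal $0<\mu_\delta<\kappa$ of $V_1$ and an $R_\delta$-name with
$$\Vdash_{R_\delta}\text{"}\dot Q_\delta\text{ is a ccc preorder with underlying set }\mu_\delta\text{ and top element }0\text{"}.$$
$R_\delta$ is the set of *all* finite functions $p$ with $\mathrm{dom}\,p\subseteq\delta$ and $p(\beta)\in\mu_\beta$, actual ordinals and not names. Reading $p(\beta)=0$ for $\beta\notin\mathrm{dom}\,p$, put $p\le q$ iff $p{\restriction}\beta\Vdash_{R_\beta}p(\beta)\le_{\dot Q_\beta}q(\beta)$ for all $\beta\in\mathrm{dom}\,q$. Outside $\mathrm{dom}\,q$ this holds automatically, because $0$ is top. If $p\le q\le r$, then $p{\restriction}\beta\le q{\restriction}\beta$, so transitivity follows. Let $R=R_\kappa$.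

*It is the usual iteration.* $R_\delta$ is a dense suborder of the usual finite-support iteration of the $\dot Q_\beta$, by induction on $\delta$. For $\delta+1$: given a condition with $\delta$-th coordinate $\tau$, extend its restriction to $\delta$ to some $p\in R_\delta$ deciding $\tau=\check\xi$ with $\xi\in\mu_\delta$; then $p\cup\{(\delta,\xi)\}$ is below the given condition. At limits, supports are finite, hence bounded. So each $R_\delta$ is ccc.

*Bookkeeping.* For $\delta<\kappa$ we have $|R_\delta|<\kappa$, as $\kappa$ is regular. Since $\kappa^{<\kappa}=\kappa$, the pairs $(\mu,\dot e)$ with $0<\mu<\kappa$ and $\dot e$ a nice $R_\delta$-name for a subset of $\mu\times\mu$ can be listed, with repetitions if necessary, as $(\mu^\delta_\varepsilon,\dot e^\delta_\varepsilon)$, $\varepsilon<\kappa$. Fix $b$ on $\kappa$ with $b(\delta)=(\delta',\varepsilon)$, $\delta'\le\delta$, $\varepsilon<\kappa$, taking each pair $(\delta',\varepsilon)\in\kappa\times\kappa$ as a value cofinally often. (Take a surjection $\kappa\to\kappa\times\kappa\times\kappa$, keep the first two coordinates if the first is $\le\delta$, and use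 $(0,0)$ otherwise.) If $b(\delta)=(\delta',\varepsilon)$, let $\mu_\delta=\mu^{\delta'}_\varepsilon$, and let $\dot Q_\delta$ name the relation $\dot e^{\delta'}_\varepsilon$ where this is a ccc preorder on $\mu_\delta$ with top $0$, and the trivial preorder, all elements equivalent, otherwise.

*MA holds.* Let $U$ be $R$-generic over $V_1$ and $W_0=V_1[U]$. Let $P\in W_0$ be a ccc poset of size $<\kappa$; we may take it to be a preorder on some $\mu<\kappa$ with top $0$. Let $\mathcal D$ be a family of fewer than $\kappa$ dense sets. Since $R$ is ccc and $\kappa$ is regular, nice names for $P$ and $\mathcal D$ involve fewer than $\kappa$ conditions, so both lie in $V_1[U\cap R_{\delta'}]$ for some $\delta'<\kappa$. The order of $P$ is named by some $\dot e^{\delta'}_\varepsilon$ with $\mu=\mu^{\delta'}_\varepsilon$. Take $\delta\ge\delta'$ with $b(\delta)=(\delta',\varepsilon)$. In $V_1[U\cap R_\delta]$ the poset $P$ is ccc, because an uncountable antichain would remain one in $W_0$. So stage $\delta$ adds a filter on $P$ generic over $V_1[U\cap R_\delta]$, and it meets all members of $\mathcal D$. Thus $\mathrm{MA}_\lambda$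 holds for all $\lambda<\kappa$. Hence $2^\omega\ge\kappa$, by the argument of the MA example in Section 1 with fewer than $\kappa$ reals, and $2^\omega\le\kappa$ by nice names, as $|R|=\kappa=\kappa^\omega$. So $W_0\models\mathrm{MA}+2^\omega=\kappa$.

*Cardinal arithmetic.* $W_0$ has the same cardinals as $L$. Counting nice names in the two successive ccc forcings of size $\kappa$, we get $2^\lambda=\lambda^+$ for all cardinals $\lambda\ge\kappa$ in $W_0$.

**(5)** *If $p,q\in R$ agree on $\mathrm{dom}\,p\cap\mathrm{dom}\,q$, they are compatible. Hence $R$ is $K_\kappa$ in every extension of $V_1$ in which $\kappa$ is regular uncountable.* The function $p\cup q$ is in $R$, and it is below $p$: for $\beta\in\mathrm{dom}\,p$ it has the value $p(\beta)$, and $\dot Q_\beta$ is forced to be reflexive. The same holds for $q$. Now let $(p_\xi)_{\xi<\kappa}$ be a family in such an extension. Thin it to a $\Delta$-system of domains with root $\rho$, and then to constant $p_\xi{\restriction}\rho$, which is possible because $|\prod_{\beta\in\rho}\mu_\beta|<\kappa$. The remaining conditions are pairwise compatible.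

**Step 3: coding above $\kappa$.** To name the $g_i$ by sentences, we write them into the pattern of collapsed $L$-cardinals above $\kappa$, which ccc forcing cannot change. Fix a parameter-free $L$-definable bijection $e:\omega\times2\times\kappa\times\omega\to\kappa$, and let $A\subseteq\kappa$ be such that
$$e(i,0,\alpha,n)\in A\iff n\in a^i_\alpha,\qquad e(i,1,\alpha,n)\in A\iff n\in b^i_\alpha.$$
Then $A\in V_1$. Alephs are computed in $W_0$, equivalently in $L$. For $\alpha<\kappa$ let $\nu_\alpha=\aleph_{\theta+3\cdot\alpha+4}$, a successor and hence regular cardinal. Let $\mathbb C_\alpha$ be the poset of partial functions from $\nu_\alpha$ to $\nu_\alpha^+$ of size $<\nu_\alpha$; by Step 2, $|\mathbb C_\alpha|=\nu_\alpha^+=\aleph_{\theta+3\cdot\alpha+5}$. Let $\mathbb C=\prod_{\alpha\in A}\mathbb C_\alpha$ with full support, as defined in $W_0$, let $C$ be generic over $W_0$, and let $W=W_0[C]$.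

*MA survives.* $\mathbb C$ is $<\!\aleph_{\theta+4}$-closed, so it adds no $\kappa$-sequences of elements of $W_0$. Hence cardinals $\le\kappa$ are preserved, $\kappa$ stays regular and $2^\omega=\kappa$. MA reduces to posets on ordinals $<\kappa$. Such a poset and any family of fewer than $\kappa$ dense sets lie in $W_0$; if the poset is ccc in $W$ it is ccc in $W_0$, and the filter found in $W_0$ works. So $W\models\mathrm{MA}+2^\omega=\kappa$, and in particular $W\models\mathrm{MA}_{\omega_1}$.

**(6)** *For $\alpha<\kappa$: $\alpha\in A$ iff $\aleph^L_{\theta+3\cdot\alpha+5}$ is not a cardinal in $W$.* If $\alpha\in A$, then $\mathbb C_\alpha$ adds a surjection from $\nu_\alpha$ onto it. Let $\alpha\notin A$. Then $\mathbb C\cong\mathbb C_{<\alpha}\times\mathbb C_{>\alpha}$, the products over $A\cap\alpha$ and $A\setminus(\alpha+1)$. The factor $\mathbb C_{>\alpha}$ is $<\!\aleph_{\theta+3\cdot\alpha+7}$-closed, so it preserves cardinals $\le\aleph_{\theta+3\cdot\alpha+5}$. For $\beta<\alpha$ we have $3\cdot\beta+3\le3\cdot\alpha$, so $3\cdot\beta+5\le3\cdot\alpha+2$. Since $|\alpha|<\kappa$, in $W_0$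
$$|\mathbb C_{<\alpha}|\le\aleph_{\theta+3\cdot\alpha+2}^{|\alpha|}=\bigl(2^{\aleph_{\theta+3\cdot\alpha+1}}\bigr)^{|\alpha|}=\aleph_{\theta+3\cdot\alpha+2}.$$
A forcing of this size over $W_0[C_{>\alpha}]$ preserves $\aleph_{\theta+3\cdot\alpha+5}$.

**Step 4: the sentences $\varphi_i$.** Let $W'$ be any ccc extension of $W$. It has the same $L$ and the same cardinals as $W$. By (6), $A$, and hence $\langle g_i\rangle_{i<\omega}$, is defined in $W'$ by one and the same parameter-free formula. For each standard $i$ let $\varphi_i$ be the sentence "$g_i$ (as decoded) is filled". In every ccc extension of $W$, $\kappa$ is regular $>\omega_1$ and the $g_i$ are pregaps of length $\kappa$, so Lemma 8 and (4) apply.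

## 9. Leaving exactly one pregap unfilled

**Lemma 10.** For every $N<\omega$ and $j<N$ there is a ccc extension of $W$ satisfying $\neg\varphi_j\wedge\bigwedge_{l<N,\,l\ne j}\varphi_l$.

*Proof.* Let $Q=\prod_{l<N,\,l\ne j}S_l$, and let $L[\Gamma_{\ne j}]$ be the extension of $L$ by the generic for $\bigoplus_{l\ne j}\mathbb G^l$. By (4), $Q$ is ccc in $W$, in $L[\Gamma]$ and in $L[\Gamma_{\ne j}]$. Let $h$ be $Q$-generic over $W$. By Lemma 8(a), $W[h]\models\varphi_l$ for $l<N$, $l\ne j$. Suppose some real $x\in W[h]$ fills $g_j$. We peel off $C$, then $U$, and then use that $g_j$ is generic.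

**Removing $C$.** The real $x$ has a nice $Q$-name, consisting of countably many countable antichains of $Q$. Since $\mathbb C$ adds no $\omega$-sequences of elements of $W_0$, this name is in $W_0$. So $x\in W_0[h]=L[\Gamma][U][h]$.

**Removing $U$.** Both $R$ and $Q$ are in $L[\Gamma]$, and $h$ is $Q$-generic over $L[\Gamma][U]$. By the product lemma, $h$ is $Q$-generic over $L[\Gamma]$ and $U$ is $R$-generic over $L[\Gamma][h]$. In $L[\Gamma][h]$ the cardinal $\kappa$ is regular uncountable, so $R$ is $K_\kappa$ there by (5). By Lemma 8(d), applied in $L[\Gamma][h]$, $g_j$ is already filled in $L[\Gamma][h]$.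

**Using genericity.** We have $Q\in L[\Gamma_{\ne j}]$ and $L[\Gamma]=L[\Gamma_{\ne j}][\Gamma_j]$. So $\Gamma_j$ and $h$ are generic for the product $\mathbb G_\kappa\times Q$ over $L[\Gamma_{\ne j}]$, and $\Gamma_j$ is $\mathbb G_\kappa$-generic over $V'=L[\Gamma_{\ne j}][h]$. In $V'$ the cardinal $\kappa$ is regular $>\omega_1$, and $\mathbb G_\kappa$ is the same poset there as in $L$. By Lemma 9, $g_j$ is not filled in $V'[\Gamma_j]=L[\Gamma][h]$, a contradiction. $\square$

## 10. Why the sentences $\varphi_j$ do not suffice, and boxed implications

The obvious candidates for a control system are the $\varphi_j$ themselves. They satisfy (C2). One forcing step over $W$ itself also works: for $B\subseteq N$, force with $\prod_{i\in B}S_i$. For $j\notin B$ this is a factor of the poset $Q$ of Lemma 10, so by upward absoluteness $g_j$ stays unfilled.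

The attempt stops at (C3), for an *arbitrary* ccc extension $W'$. Say $\varphi_0$ and $\varphi_1$ both fail in $W'$ and we want a ccc extension with $\varphi_0\wedge\neg\varphi_1$. The natural forcing is $S_0$. Lemma 10 used that $g_1$ is generic over a model containing $S_0$ and its generic filter; but $W'$ may come from a poset that depends on all the $g_i$, and this genericity is lost. The other tool is Lemma 8(d), which needs $S_0$ to be $K_\kappa$ in $W'$. It never is:

**(7)** *For a pregap $g$ of length $\kappa$, $S(g)$ is $K_\kappa$ iff $g$ is filled.* If $g$ is filled, $S(g)$ is $\sigma$-centered, hence $K_\kappa$. If $g$ is unfilled and $S(g)$ were $K_\kappa$, then by Lemma 8(d) $S(g)$ would force $g$ to be unfilled, against (a).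

So nothing we have proved excludes that $W'$ entangles the pregaps, so that filling one fills the other. But (7) also points to the way around: $S_0$ is harmless for $g_1$ in models where $g_0$ *is already filled*. We therefore do not ask whether $g_j$ is filled, but whether it can still be left unfilled while all the other pregaps are filled. Fix $N<\omega$ and $k\ge1$, and for $j<N$ let
$$\psi_j:=\Box\Big(\bigwedge_{l<N,\,l\ne j}\varphi_l\to\varphi_j\Big).$$
If $\psi_j$ fails in $W'$, a witness $P$ fills all $g_l$ with $l\ne j$ and keeps $g_j$ unfilled. After $P$, forcing with the $S_i$ for $i\ne j$ is $\sigma$-centered and cannot fill $g_j$. So $P$ should remain a witness after these $S_i$ have been forced.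

**Lemma 11.** The sentences $\psi_0,\dots,\psi_{N-1}$ form an $(N,k)$-control system over $W$.

*Proof.* (C1) is Lemma 10. (C2) holds because $\Box\chi\to\Box\Box\chi$ is valid for ccc forcing.

(C3) Let $W'$ be a ccc extension of $W$, $J(W')\subseteq B\subseteq N$ and $t<k$.

**The forcing.** In $W'$ take $\mu=\aleph_{\lambda+t}>\kappa+2^\omega$ from Lemma 4, and let $E=\prod_{i\in B}S_i\times\mathrm{Add}(\omega,\mu)$. By (4), and because $\mathrm{Add}(\omega,\mu)$ is ccc in every extension (uncountable sets of finite partial functions contain compatible pairs, by the $\Delta$-system argument), $E$ is ccc. Let $G_E$ be $E$-generic over $W'$ and $W''=W'[G_E]$. Since $|\prod_{i\in B}S_i|\le\kappa\le\mu$, Lemma 4 gives $\sigma(W'')=t$.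

**Indices in $B$.** For $i\in B$, $W''\models\varphi_i$ by Lemma 8(a). As $\varphi_i$ is upward absolute, it holds in all ccc extensions of $W''$, so $W''\models\psi_i$.

**Indices outside $B$: the witness stays ccc.** Let $j<N$, $j\notin B$. Then $j\notin J(W')$, so $W'\models\neg\psi_j$, and there are a ccc poset $P\in W'$ and $r\in P$ with $r\Vdash\neg\varphi_j\wedge\bigwedge_{l<N,\,l\ne j}\varphi_l$. Replace $P$ by the part below $r$. Let $K$ be any $P$-generic filter over $W'$. In $W'[K]$ all $\varphi_l$ with $l\in B$ hold, because $j\notin B$. By Lemma 8(c) each $S_i$, $i\in B$, is $\sigma$-centered there, and so is their finite product. Hence $E$ is both $K_{\omega_1}$ and $K_\kappa$ in $W'[K]$: given $\omega_1$ or $\kappa$ many conditions, pigeonhole puts equally many of the first coordinates into one centered set, and then the $\Delta$-system lemma, with agreement on the root, makes equally many Cohen coordinates pairwise compatible. In particular $E$ is ccc in $W'[K]$. As $K$ was arbitrary, $P$ forces $E$ to be ccc, so $P\times E$ is ccc in $W'$, and by (1) $P$ is ccc in $W''$.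

**Indices outside $B$: the witness still works.** Now let $K$ be $P$-generic over $W''$. By the product lemma $K$ is generic over $W'$, $G_E$ is $E$-generic over $W'[K]$, and $W''[K]=W'[K][G_E]$. This is a ccc extension of $W''$. In it $\varphi_l$ holds for all $l<N$, $l\ne j$, by upward absoluteness from $W'[K]$. And $\varphi_j$ fails: $g_j$ is unfilled in $W'[K]$, where $E$ is $K_\kappa$, so Lemma 8(d) applies. Hence $W''\models\neg\psi_j$.

Together, $J(W'')=B$ and $\sigma(W'')=t$. $\square$

## 11. Proof of Theorem 2(1) and Theorem 1

**Proof of Theorem 2(1).** The model $W$ of Section 8 satisfies $\mathrm{ZFC}+\mathrm{MA}+2^\omega=\kappa$, so $\mathrm{S4.2}\subseteq\mathrm{Val}(W)$ by Proposition 3. Let $\varphi\notin\mathrm{S4.2}$. Fact 5 gives a finite directed model with least point $r$ at which $\varphi$ fails. Proposition 7 asks for an $(N,k)$-control system over $W$ for certain $N,k$, and Lemma 11 provides it. So $\varphi\notin\mathrm{Val}(W)$, and $\mathrm{Val}(W)=\mathrm{S4.2}$.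

If $T\supseteq\mathrm{ZFC}+\mathrm{MA}_{\omega_1}$ and $W\models T$, the logic of $T$ contains $\mathrm{S4.2}$ by Proposition 3 and is contained in $\mathrm{Val}(W)=\mathrm{S4.2}$. For $T=\mathrm{ZFC}+\mathrm{MA}+2^\omega=\aleph_n$ take $\kappa=\aleph_n$; cardinals up to $\kappa$ are the same in $L$ and $W$, so $W\models T$. $\square$

**Proof of Theorem 1.** $\mathrm{ML}_{\mathrm{ccc}}^{\mathrm{MA}_{\omega_1}}$ is the intersection of $\mathrm{Val}(W)$ over all $W\models\mathrm{ZFC}+\mathrm{MA}_{\omega_1}$. It contains $\mathrm{S4.2}$ by Proposition 3 and is contained in $\mathrm{S4.2}$ by Theorem 2(1) with $\kappa=\omega_2$. Since $\mathrm{S4.2}$ is closed under necessitation, so is this set. $\square$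

## 12. Individual models: between S4.2 and S5

It remains to prove Theorem 2(2). The lower bound is Proposition 3, and it is attained by Theorem 2(1).

**The upper bound S5.** This holds for every $W\models\mathrm{ZFC}$. Let $\varphi\notin\mathrm{S5}$. By Fact 5, $\varphi$ fails at a point $r$ of a finite one-cluster model, of size $k$ say; every point of it is a least point. Here $Q=\{0\}$, so $I=\emptyset$ and $N=0$. The empty family is a $(0,k)$-control system over $W$, by Lemma 4. By Proposition 7, $\varphi\notin\mathrm{Val}(W)$.

**A theory whose models attain S5.** Let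
$$T=\mathrm{ZFC}+\mathrm{MA}_{\omega_1}+\{\Diamond\Box\psi\to\psi:\psi\text{ a sentence}\}.$$

**$T$ is consistent.** By compactness, consider $\psi_1,\dots,\psi_n$ and a countable $W_0\models\mathrm{ZFC}$. For $1\le i\le n$ let $W_i$ be a ccc extension of $W_{i-1}$ satisfying $\Box\psi_i$ if $W_{i-1}\models\Diamond\Box\psi_i$, and $W_i=W_{i-1}$ otherwise. Let $W_{n+1}$ be a ccc extension of $W_n$ satisfying $\mathrm{MA}_{\omega_1}$. It exists by the Solovay–Tennenbaum iteration of length $\tau=(2^{\omega_1})^+$ through ccc posets of size $\le\omega_1$: $\tau$ is regular and $>\omega_1$, and $\tau^{\omega_1}=(2^{\omega_1})^{\omega_1}\cdot\tau=\tau$, so all names for orders on $\omega_1$ can be listed and each poset, with $\omega_1$ dense sets, is met at a later stage, as in Section 8.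

If $W_{n+1}\models\Diamond\Box\psi_i$, then $W_{i-1}\models\Diamond\Box\psi_i$, because a ccc extension of $W_{n+1}$ is a ccc extension of $W_{i-1}$. So $W_i\models\Box\psi_i$, and $W_{n+1}\models\psi_i$. Thus $W_{n+1}$ satisfies $\mathrm{MA}_{\omega_1}$ and the $n$ given instances.

**Models of $T$ validate S5.** Let $W\models T$, let $W'$ be a ccc extension of $W$ and $W'\models\Diamond\Box\psi$. Then $W\models\Diamond\Box\psi$, hence $W\models\Diamond\Box\Box\psi$. The scheme applied to the sentence $\Box\psi$ gives $W\models\Box\psi$, so $W'\models\psi$. Thus $W\models\Box(\Diamond\Box\psi\to\psi)$ for all $\psi$. In other words, $\Box\delta\in\mathrm{Val}(W)$ for every instance $\delta$ of $\Diamond\Box p\to p$. Now Step 4 of Proposition 3 applies with these instances in place of the instances of .2: the set of $\theta$ that $\mathrm{S4}$ derives from finitely many $\Box\delta_i$ contains $\mathrm{S4}$ and $\Diamond\Box p\to p$ and is closed under the three rules, so it contains $\mathrm{S5}$, and it is contained in $\mathrm{Val}(W)$. With the upper bound, $\mathrm{Val}(W)=\mathrm{S5}$. $\square$
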